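# Infinitely many uniformly attracting solutions of a cubic equation with limit-periodic coefficients

## A first guess: no more than the degree

Take the scalar differential equation
$$\dot x=a_0(t)+a_1(t)x+\dots+a_d(t)x^d,\qquad x\in\mathbb R, \tag{1}$$
where $d\in\mathbb N_0$ is fixed and $a_0,\dots,a_d:\mathbb R\to\mathbb R$ are bounded and continuous. How many of its bounded solutions can attract, or repel, everything near them at a rate that does not depend on the starting time? A polynomial of degree $d$ has at most $d$ roots, so the first guess is: at most $d$. A more careful guess is: finitely many. Let us fix the words and test the guess.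

Write $\varphi(t;t_0,\xi)$ for the solution of (1) with $\varphi(t_0;t_0,\xi)=\xi$. Solutions are unique, and on the line this means that two different solutions never cross. For $d\ge2$ a solution may blow up in finite time.

**Definition (uniform attractor, uniform repeller).** A bounded solution $\mu:\mathbb R\to\mathbb R$ of (1) is a uniform attractor if there is $\delta>0$ with
$$\lim_{s\to+\infty}\ \sup_{t\in\mathbb R}\ \sup_{|\xi-\mu(t)|\le\delta}|\varphi(t+s;t,\xi)-\mu(t+s)|=0, \tag{2}$$
and a uniform repeller if the same holds with $s\to-\infty$. It is implicit in (2) that for all large $|s|$ of the appropriate sign the solutions $\varphi(\cdot;t,\xi)$ with $|\xi-\mu(t)|\le\delta$ exist between $t$ and $t+s$.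

The substitution $t\mapsto -t$ turns (1) into an equation of the same form and exchanges attractors and repellers. We use this constantly.

Three examples. For $\dot x=-x$, the solution $0$ is a uniform attractor. For $\dot x=-x^3$ it is one too, since $|\varphi(t+s;t,\xi)|=|\xi|/\sqrt{1+2s\xi^2}\le 1/\sqrt{2s}$. For $\dot x=-x/(1+|t|)$ every solution tends to $0$ as $t\to+\infty$, but $0$ is not a uniform attractor: for $t\ge0$ we have $\varphi(t+s;t,\xi)=\xi\,\frac{1+t}{1+t+s}$, and for each $s$ the supremum of the fraction over $t\ge 0$ is $1$.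

One elementary fact carries all the small cases: looking backward in time, an attractor pushes every other solution away.

**Lemma 1 (separation).** Let $\mu$ be a uniform attractor with constant $\delta$, and let $\tilde\mu$ be a solution on some half-line $(-\infty,t_0]$ that is different from $\mu$. Then $|\mu(t)-\tilde\mu(t)|>\delta$ for all sufficiently negative $t$.

*Proof.* Otherwise there are $t_k\to-\infty$ with $|\mu(t_k)-\tilde\mu(t_k)|\le\delta$. Apply (2) with $t=t_k$, $\xi=\tilde\mu(t_k)$, $s=t_0-t_k\to+\infty$. It gives $|\tilde\mu(t_0)-\mu(t_0)|\le\sup(\dots)\to0$. So $\tilde\mu(t_0)=\mu(t_0)$, and by uniqueness $\tilde\mu=\mu$, a contradiction. $\square$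

**Constant coefficients, any $d$.** Let $\dot x=p(x)$ and let $\mu$ be a uniform attractor. A bounded solution of a scalar autonomous equation is monotone. If $\mu$ were not constant, it would converge to an equilibrium $e$ as $t\to-\infty$, so $|\mu-e|(t)\to0$ there, against Lemma 1 with $\tilde\mu=e$. So attractors, and by time reversal repellers, are equilibria. If $p\not\equiv0$ there are at most $d$ of them. If $p\equiv0$ all solutions are constant and none attracts or repels. The guess holds.

**The case $d=0$.** If $\mu$ solves $\dot x=a_0(t)$, so does $\mu+c$. With $0<|c|\le\delta$ this contradicts Lemma 1. The count is $0$.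

**The case $d=1$.** Suppose $\mu_1\ne\mu_2$ are both uniform attractors or repellers. After time reversal $\mu_1$ is an attractor. For every $c$ the function $\mu_1+c(\mu_2-\mu_1)$ is a solution, and for small $c\ne0$ it stays within $\delta$ of $\mu_1$ for all time. This contradicts Lemma 1. The count is at most $1$.

**The case $d=2$.** Suppose there are three distinct uniform attractors or repellers. Two of them are of the same kind; after time reversal $\mu_1,\mu_2$ are attractors and $\mu_3$ is the third one. By Lemma 1 there are $\delta>0$ (the smaller of the two constants) and $t_0$ such that for $t\le t_0$ all three distances $|\mu_i-\mu_j|$ are larger than $\delta$; they are also at most some $C$. For a solution $x\neq\mu_1$ the difference $z=x-\mu_1$ satisfies $\dot z=(a_1+2a_2\mu_1)z+a_2z^2$, so $u=1/z$ satisfies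
$$\dot u=-(a_1+2a_2\mu_1)u-a_2,$$
which is *linear*. Let $u_2,u_3$ belong to $\mu_2,\mu_3$. For every $c$, $u=u_2+c(u_3-u_2)$ is again a solution. For $t\le t_0$ we have $|u_2|\le1/\delta$ and
$$|u_3-u_2|=\frac{|\mu_2-\mu_3|}{|\mu_3-\mu_1||\mu_2-\mu_1|}\ge\frac{\delta}{C^2}.$$
For $c$ large, $|u|\ge 2/\delta$ on $(-\infty,t_0]$. Then $x=\mu_1+1/u$ is a solution on $(-\infty,t_0]$, different from $\mu_1$ and within $\delta/2$ of it, against Lemma 1. The count is at most $2$.

So the guess survives for $d\le2$. Keep the substitution $u=1/z$ in mind: it turns a quadratic term into a forcing term, and it will come back.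

This bound "at most $d$ for $d\le2$" is quoted as a known result in the paper our problem comes from, "Counting Uniformly Attracting Solutions Of Nonautonomous Differential Equations". The same known result says that the bound also holds for $d=3$ if $a_3$ does not change sign and $\int_0^\infty|a_3|\,dt=\int_{-\infty}^0|a_3|\,dt=+\infty$. Conjecture 4 of that paper says that for every $d\in\mathbb N_0$ and all bounded continuous $a_0,\dots,a_d$ the total number of uniform attractors and repellers of (1) is finite.

The conjecture is false, and it fails already for $d=3$. Before we see why, one more test case shows where a counterexample cannot be found if its solutions are to stay in a bounded band.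

## Periodic coefficients: the return map forbids accumulation

**Proposition 2.** If $a_0,\dots,a_d$ are continuous and $T$-periodic, then for each $K$ equation (1) has only finitely many uniform attractors and repellers $\mu$ with $\sup|\mu|\le K$.

*Proof.* By time reversal it suffices to treat attractors.

**Step 1: attractors are $T$-periodic.** This step brings the return map into play. Let $\mu$ be a uniform attractor with constant $\delta$. Then $\tilde\mu=\mu(\cdot+T)$ is again a solution. Solutions do not cross, so the sign of $\mu(t+T)-\mu(t)$ is the same for all $t$, and the sequence $\mu(kT)$, $k\in\mathbb Z$, is monotone. It is bounded, so it converges as $k\to-\infty$, and $\mu(kT+T)-\mu(kT)\to0$. If $\tilde\mu\ne\mu$ this contradicts Lemma 1. Hence $\mu$ is $T$-periodic.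

**Step 2: infinitely many would accumulate at a fixed point.** Suppose there are infinitely many distinct uniform attractors $\mu_k$ with $|\mu_k|\le K$. Their values $\xi_k=\mu_k(0)$ are distinct. Pass to a subsequence with $\xi_k\to\xi_*$ and $\xi_k\ne\xi_*$. The $\mu_k$ are bounded by $K$ with bounded derivatives, so by Arzelà–Ascoli a subsequence converges uniformly on $[0,T]$. By the integral equation the limit is a solution, and by uniqueness it is $\varphi(\cdot;0,\xi_*)$. So this solution exists on $[0,T]$ and is bounded by $K$.

**Step 3: analyticity gives the contradiction.** The right-hand side of (1) is continuous in $t$ and polynomial in $x$, so solutions depend real-analytically on the initial value. Hence the return map $\Pi(\xi)=\varphi(T;0,\xi)$ is defined and real-analytic near $\xi_*$. Since $\Pi(\xi_k)=\xi_k$ and $\xi_k\to\xi_*$, the identity theorem gives $\Pi=\mathrm{id}$ near $\xi_*$. So for large $k$ every solution starting at time $0$ close to $\xi_k$ is $T$-periodic. Such a solution, if different from $\mu_k$, keeps the same nonzero distance to $\mu_k$ at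 all times $jT$ and is not attracted, a contradiction. $\square$

The argument stops when the coefficients are not periodic: there is no single map whose iterates describe the equation, and the identity theorem has nothing to act on. So we look at functions that are just beyond periodic.

**Definition (limit-periodic).** A function $\mathbb R\to\mathbb R$ is limit-periodic if it is a uniform limit of continuous periodic functions.

For example, $\sum_{n\ge1}2^{-n}\sin(2\pi t/2^n)$ is limit-periodic. Its $N$-th partial sum has period $2^N$, and the tail is at most $2^{-N}$.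

## The counterexample

Put
$$\kappa(s)=\cos2\pi s-5\cos4\pi s+6\cos6\pi s,$$
so that $|\kappa|\le12$ and $\int_0^1\kappa=0$. The coefficients $1,-5,6$ will be explained below.

**Theorem 3.** Let $d\ge3$, $T_0>0$, $\varepsilon_0\in(0,1)$, and let $c_4,\dots,c_d:\mathbb R\to\mathbb R$ be arbitrary continuous $T_0$-periodic functions (none if $d=3$). There are $\alpha_n,\beta_n>0$ with $\sum_n(\alpha_n+12\beta_n)<\varepsilon_0$, and periods $\tau_1\in T_0\mathbb N$, $\tau_{n+1}\in\tau_n\mathbb N$, such that with
$$A(t)=-\sum_{n\ge1}\alpha_n\sin\frac{2\pi t}{\tau_n},\qquad B(t)=\sum_{n\ge1}\beta_n\,\kappa\Big(\frac t{\tau_n}\Big)$$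
the equation
$$\dot x=A(t)x^2+B(t)x^3+\sum_{j=4}^dc_j(t)x^j \tag{3}$$
has infinitely many uniform attractors and infinitely many uniform repellers, all with values in $(0,\varepsilon_0)$.

The series converge uniformly on $\mathbb R$, so $A$ and $B$ are bounded, continuous and limit-periodic. For $z\in\mathbb C$ and $j\le3$ both $|\sin(2\pi jz/\tau_n)|$ and $|\cos(2\pi jz/\tau_n)|$ are at most $e^{2\pi j|z|/\tau_1}$, so the series also converge locally uniformly on $\mathbb C$, and $A,B$ are entire. With $d=3$ the theorem disproves Conjecture 4, with $a_0=a_1=0$ and $a_2,a_3$ as small as we like.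

The plan is to build (3) as a limit of periodic equations $(E_1),(E_2),\dots$. Passing from $(E_{n-1})$ to $(E_n)$ adds one new pair (an attractor and a repeller) close to $x=0$, by a perturbation so small that all earlier pairs survive. Two things are needed: a precise survival statement, and a way to create a new pair by an arbitrarily small perturbation.

## Hyperbolic periodic solutions survive small perturbations

**Definition (hyperbolic).** Let $f$ be $T$-periodic in $t$. A $T$-periodic solution $\mu$ of $\dot x=f(t,x)$ is hyperbolic attracting if $\int_0^Tf_x(t,\mu(t))\,dt<0$, and hyperbolic repelling if this integral is $>0$.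

By the variational equation, the exponential of this integral is the derivative of the Poincaré (time-$T$) map at the fixed point. For $\dot x=ax^2+bx^3$ with constants $a,b$ of opposite signs, the equilibrium $x_1=-a/b>0$ has $f_x=2ax_1+3bx_1^2=-ax_1$, so it is hyperbolic, attracting if $a>0$. The solution $0$ of $\dot x=-x^3$ is not hyperbolic, although it is a uniform attractor.

**Lemma 4 (persistence).** Let $J$ be an open interval, and let $f:\mathbb R\times J\to\mathbb R$ be $T$-periodic in $t$ with $f,f_x,f_{xx}$ continuous. Let $\mu$ be a $T$-periodic solution of $\dot x=f(t,x)$ with $\Lambda=\int_0^Tf_x(t,\mu(t))\,dt\ne0$. For every $r_*>0$ there are $r\in(0,r_*]$ and $\varepsilon>0$ such that $S=\{|x-\mu(t)|\le r\}\subset\mathbb R\times J$ and the following holds. If $h,h_x$ are continuous on $S$ with $|h|,|h_x|\le\varepsilon$, then $\dot x=f+h$ has a solution $\nu:\mathbb R\to\mathbb R$ with $|\nu-\mu|<r$, and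

(a) $\nu$ is a uniform attractor if $\Lambda<0$ and a uniform repeller if $\Lambda>0$;

(b) if $h$ is $T'$-periodic in $t$ with $T'\in T\mathbb N$, then $\nu$ is $T'$-periodic and $\int_0^{T'}(f_x+h_x)(t,\nu(t))\,dt$ has the sign of $\Lambda$.

In (a) no periodicity of $h$ is assumed. This is what lets us leave the periodic world at the end.

*Proof.* Time reversal changes the sign of $\Lambda$ and exchanges attractors and repellers, so let $\Lambda<0$.

**Step 1: make the linear part constant.** The rate $f_x(t,\mu(t))$ is negative only on average, and we want a pointwise contraction. Let $\lambda=\Lambda/T<0$ and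
$$p(t)=\exp\Big(\int_0^tf_x(\sigma,\mu(\sigma))\,d\sigma-\lambda t\Big).$$
The exponent vanishes at $t=T$, so $p$ is $C^1$ and $T$-periodic, with $0<p_-\le p\le p_+$ and $\dot p=(f_x(t,\mu)-\lambda)p$. Put $x=\mu+pw$. Then $\dot x=f(t,\mu)+\dot pw+p\dot w$, and $\dot x=f+h$ becomes
$$\dot w=F(t,w)=\lambda w+q(t,w)+\frac{h(t,\mu+pw)}p,\qquad q=\frac{f(t,\mu+pw)-f(t,\mu)-f_x(t,\mu)pw}p. \tag{4}$$

**Step 2: choose the sizes.** We want the linear term to dominate. Since $\mu$ has compact range in $J$, there is $\rho_0\in(0,1]$ with $p_+\rho_0\le r_*$ and $\{|x-\mu|\le p_+\rho_0\}\subset\mathbb R\times J$. Let $C=p_+\sup|f_{xx}|$ on this strip. It is finite by periodicity and compactness. From $q_w=f_x(t,\mu+pw)-f_x(t,\mu)$ and $q(t,0)=0$ we get $|q_w|\le C|w|$ and $|q|\le Cw^2/2$ for $|w|\le\rho_0$. Choose $\rho\in(0,\rho_0]$ with $C\rho\le|\lambda|/4$ and set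
$$r=p_+\rho,\qquad\varepsilon=\min\Big\{\frac{|\lambda|}4,\ \frac{|\lambda|\rho p_-}8\Big\}.$$
If $|w|\le\rho$ then $|x-\mu|\le r$, so $F$ is defined for $|w|\le\rho$. There
$$F_w=\lambda+q_w+h_x\le\lambda+\frac{|\lambda|}4+\frac{|\lambda|}4=\frac\lambda2 .$$
For $w\in[\rho/2,\rho]$ we have $|q|\le\frac{C\rho}2w\le\frac{|\lambda|}8w$ and $|h/p|\le|\lambda|\rho/8$, hence
$$F\le-|\lambda|w\Big(1-\frac18\Big)+\frac{|\lambda|\rho}8\le|\lambda|\rho\Big(-\frac7{16}+\frac2{16}\Big)<0.$$
Symmetrically, $F>0$ for $w\in[-\rho,-\rho/2]$.

**Step 3: invariance and contraction.** These are the two properties everything rests on. Extend $F$ to $|w|>\rho$ by its values at $w=\pm\rho$. The extension is continuous, bounded and Lipschitz in $w$, so its solutions are global. It is negative for all $w\ge\rho/2$. Let $w(t_0)\le\rho/2$ and suppose $w(t_1)>\rho/2$ for some $t_1>t_0$. Let $t_2$ be the last time before $t_1$ with $w=\rho/2$. Then $\dot w<0$ on $(t_2,t_1]$, so $w(t_1)<w(t_2)$, a contradiction. The same argument works at the level $\rho$, and on the negative side. Hence the strips $|w|\le\rho/2$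 and $|w|\le\rho$ are forward invariant for (4), and solutions starting in them exist for all later times. If $w_1>w_2$ are two solutions in $|w|\le\rho$, the mean value theorem gives $\frac{d}{dt}(w_1-w_2)\le\frac\lambda2(w_1-w_2)$. So for any two solutions there
$$|w_1-w_2|(t)\le e^{\lambda(t-s)/2}|w_1-w_2|(s)\qquad(t\ge s).$$

**Step 4: a solution on the whole line.** Let $w_k$ solve (4) on $[-k,\infty)$ with $w_k(-k)=0$. Then $|w_k|\le\rho/2$. For $k<l$ and $t\ge-k$ the contraction estimate from time $-k$ gives $|w_k-w_l|(t)\le\rho e^{\lambda(t+k)/2}$. So $w_k$ converges locally uniformly, and by the integral equation the limit $w^*$ is a solution on $\mathbb R$ with $|w^*|\le\rho/2$. Put $\nu=\mu+pw^*$. Then $|\nu-\mu|\le p_+\rho/2<r$.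

**Step 5: proof of (a).** Let $\delta=p_-\rho/2$. If $|\xi-\nu(t)|\le\delta$, the corresponding $w$ satisfies $|w-w^*|\le\rho/2$ at time $t$, hence $|w|\le\rho$. So the solution exists for all later times, and at time $t+s$ it is within $p_+\frac\rho2e^{\lambda s/2}$ of $\nu$. This bound does not depend on $t$ or $\xi$.

**Step 6: proof of (b).** If $h$ is $T'$-periodic, so is $F$, and $w^*(\cdot+T')$ is another solution on $\mathbb R$ with values in $|w|\le\rho$. Two such solutions coincide: their distance at time $t$ is at most $2\rho e^{\lambda(t-s)/2}$ for every $s\le t$; let $s\to-\infty$. So $\nu$ is $T'$-periodic. Finally $F=\big(f(t,\mu+pw)+h-\dot\mu-\dot pw\big)/p$, so $F_w(t,w^*)=(f_x+h_x)(t,\nu)-\dot p/p$. Since $\int_0^{T'}\dot p/p\,dt=0$, we get $\int_0^{T'}(f_x+h_x)(t,\nu)\,dt=\int_0^{T'}F_w(t,w^*)\,dt\le\lambda T'/2<0$. $\square$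

## Where ordinary averaging runs out, and a slow swing of $1/x$

Now we must create a new pair near $x=0$. The most obvious attempt uses constants. The equation $\dot x=ax^2+bx^3$ has the hyperbolic equilibrium $-a/b$, which can be as small as we like. But at the second step, adding $a'x^2+b'x^3$ gives $(a+a')x^2+(b+b')x^3$, which again has only one nonzero root: the old equilibrium has moved, and no second one has appeared.

The next attempt is averaging. For $\dot x=\varepsilon f(t,x)$ with $f$ of period $1$ in $t$ and polynomial of degree at most $d$ in $x$, the time-$1$ map is $x+\varepsilon\bar f(x)+O(\varepsilon^2)$ with $\bar f(x)=\int_0^1f(t,x)\,dt$, and simple zeros of $\bar f$ continue to hyperbolic periodic solutions. But $\bar f$ is itself a polynomial of degree at most $d$. For $f=Ax^2+Bx^3$ it is $\bar Ax^2+\bar Bx^3$, with at most one nonzero zero. The obstruction is now visible: during one period $x$ moves only by $O(\varepsilon)$, so it can be frozen under the integral, and integrating a polynomial with frozen $x$ returns a polynomial of the same degree.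

So $x$ must not be frozen. It should change by a factor of order one during a period, although the coefficients are tiny. This is possible if the period is long. For $\dot x=A(t)x^2$ the substitution $u=1/x$ gives $\dot u=-A$. With $A=-\alpha\sin(2\pi t/\tau)$ the solutions are $u=R(y-\cos(2\pi t/\tau))$ with $y$ constant and $R=\alpha\tau/2\pi$. If $\tau$ is so long that $R$ is large while $\alpha$ is small, then for each $y>1$ we get the positive $\tau$-periodic solution
$$x=\frac1{R\,(y-\cos(2\pi t/\tau))},$$
which lies near $0$ and swings by a definite factor.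

These solutions form a continuum, and none is hyperbolic. A cubic term $\beta\kappa(t/\tau)x^3$ will select some of them. Let $y$ depend on time. From $\dot u=-A-\beta\kappa/u$ we get $R\dot y=-\beta\kappa/u$. In the time $s=t/\tau$ this is, *exactly*,
$$\frac{dy}{ds}=-\eta\,\frac{\kappa(s)}{y-\cos2\pi s},\qquad\eta=\frac{\tau\beta}{R^2}.$$
Averaging this for small $\eta$ produces
$$M(y)=\int_0^1\frac{\kappa(s)}{y-\cos2\pi s}\,ds,\qquad y>1,$$
which is no longer a polynomial of bounded degree. Its zeros can be prescribed through $\kappa$, and they sit at $y$ of order one, that is, at $x$ of order $1/R$, close to $0$.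

## The model equation

**Lemma 5.** For some $\eta>0$ the equation
$$\frac{dY}{ds}=-\eta\,\frac{\kappa(s)}{Y-\cos2\pi s},\qquad Y>1, \tag{5}$$
has a hyperbolic attracting $1$-periodic solution with values in $[\frac32,\frac{11}6]$ and a hyperbolic repelling one with values in $[\frac65,\frac43]$.

*Proof.*

**Step 1: compute $M$.** Write $y=\frac12(r+\frac1r)$ with $r\in(0,1)$. This is a decreasing bijection between $r\in(0,1)$ and $y\in(1,\infty)$, and $\sqrt{y^2-1}=\frac{1-r^2}{2r}$. Taking real parts in $\frac{1+re^{i\theta}}{1-re^{i\theta}}=1+2\sum_{j\ge1}r^je^{ij\theta}$ gives the Poisson kernel identity $\frac{1-r^2}{1-2r\cos\theta+r^2}=1+2\sum_{j\ge1}r^j\cos j\theta$. Hence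
$$\frac1{y-\cos\theta}=\frac{2r}{1-2r\cos\theta+r^2}=\frac1{\sqrt{y^2-1}}\Big(1+2\sum_{j\ge1}r^j\cos j\theta\Big).$$
Since $\int_0^1\cos^2(2\pi js)\,ds=\frac12$, a term $k_j\cos2\pi js$ of $\kappa$ contributes $k_jr^j/\sqrt{y^2-1}$. Therefore
$$M(y)=\frac{r-5r^2+6r^3}{\sqrt{y^2-1}}=\frac{r(1-2r)(1-3r)}{\sqrt{y^2-1}}. \tag{6}$$
This explains $\kappa$: we want a polynomial in $r$ without constant term (so that $\kappa$ has mean zero) and with two simple roots in $(0,1)$.

**Step 2: the zeros and their signs.** We have $M=0$ at $r=\frac13$, i.e. $y=\frac53$, and at $r=\frac12$, i.e. $y=\frac54$. The derivative of $(1-2r)(1-3r)$ is $-5+12r$, which is $-1$ at $r=\frac13$ and $+1$ at $r=\frac12$. As $dr/dy<0$,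
$$M'(\tfrac53)>0,\qquad M'(\tfrac54)<0.$$

**Step 3: from zeros of $M$ to periodic solutions.** For $|\eta|$ small, the time-$1$ map $\Pi(Y,\eta)$ of (5) is defined and $C^\infty$ for $Y$ near $\frac54$ and $\frac53$, because for $\eta=0$ solutions are constant. So $\Pi(Y,0)=Y$ and $\Pi(Y,\eta)=Y+\eta D(Y,\eta)$ with the smooth function $D(Y,\eta)=\int_0^1\partial_\eta\Pi(Y,\theta\eta)\,d\theta$. Differentiating (5) in $\eta$ at $\eta=0$, the derivative $Z$ of the solution satisfies $Z'=-\kappa(s)/(Y-\cos2\pi s)$, $Z(0)=0$, with $Y$ constant. Thus $D(Y,0)=Z(1)=-M(Y)$. By the implicit function theorem $D(\cdot,\eta)$ has zeros $y^a_\eta\to\frac53$ and $y^r_\eta\to\frac54$ as $\eta\to0$. They are fixed points of $\Pi(\cdot,\eta)$, where $\partial_Y\Pi=1+\eta D_Y$ with $D_Y\to-M'(\frac53)<0$ and $D_Y\to-M'(\frac54)>0$ respectively. For small $\eta>0$ the first derivative lies in $(0,1)$ and the second is $>1$, so the periodic solutions are hyperbolic attracting and repelling. They stay within $O(\eta)$ of their initial values, hence in the stated intervals when $\eta$ is small. $\square$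

We fix this $\eta$ from now on.

## Adding a new pair to a given periodic equation

At the first step there is nothing else in the equation and (5) is exact. Later there are the old coefficients $A,B$ and the terms of degree at least $4$. They must not spoil the picture, although the new perturbation is much smaller than they are.

**Lemma 6.** Let $A,B$ be continuous, $T$-periodic and of mean zero, and let $g(t,x)=x^4G(t,x)$ with $G(t,x)=\sum_{j=4}^dc_j(t)x^{j-4}$ and $c_j$ continuous, $T$-periodic. For every $\varepsilon>0$, $x_0>0$ there are $\alpha,\beta>0$ with $\alpha+12\beta<\varepsilon$ and $\tau\in T\mathbb N$ such that, with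
$$\tilde A=A-\alpha\sin(2\pi t/\tau),\qquad\tilde B=B+\beta\kappa(t/\tau),$$
the equation $\dot x=\tilde Ax^2+\tilde Bx^3+g(t,x)$ has a hyperbolic attracting and a hyperbolic repelling $\tau$-periodic solution, both with values in $(0,x_0)$. Moreover $\tilde A,\tilde B$ are $\tau$-periodic of mean zero.

*Proof.* The last sentence is clear, since $\tau\in T\mathbb N$ and the added terms have mean zero.

**Step 1: parameters.** We fix the cubic amplitude and let the period go to infinity, keeping $\eta=\tau\beta/R^2$. Fix $\beta\in(0,\varepsilon/24)$. For large $N\in\mathbb N$ put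
$$\tau=NT,\qquad R=\sqrt{\tau\beta/\eta},\qquad\alpha=\frac{2\pi R}\tau=\frac{2\pi\beta}{\eta R}.$$
As $N\to\infty$, $R\to\infty$ and $\alpha\to0$. Below, "bounded" means bounded uniformly in all large $R$, with $\beta,\eta,A,B,g$ fixed. Let $P,Q$ be primitives of $A,B$. They are $T$-periodic, hence bounded, because the means vanish. Write $s=t/\tau$ and $c=\cos2\pi s$.

**Step 2: absorb the whole quadratic term.** For $x>0$ let $u=1/x$. Then
$$\dot u=-\frac{\dot x}{x^2}=-\tilde A-\frac{\tilde B}u-\frac{G(t,1/u)}{u^2}.$$
Define $y$ by
$$u=Ry-P(t)-R\cos(2\pi t/\tau)=R\big(y-c-P/R\big).$$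
Since $\frac d{dt}\big(P+R\cos(2\pi t/\tau)\big)=A-\alpha\sin(2\pi t/\tau)=\tilde A$, we get $R\dot y=-\tilde B/u-G/u^2$. With $dy/ds=\tau\dot y$ and $\tau/R^2=\eta/\beta$ this is
$$\frac{dy}{ds}=V(s,y)=-\eta\,\frac{\kappa(s)+B(\tau s)/\beta}{y-c-P(\tau s)/R}-\frac\eta{\beta R}\,\frac{G(\tau s,1/u)}{(y-c-P(\tau s)/R)^2}. \tag{7}$$
The old quadratic coefficient is now present only through $P/R$. Here mean zero matters: it makes $P$ bounded.

**Step 3: the terms of size $1/R$.** Consider $y\in\mathcal K=[\frac98,2]$ and $R\ge\max(1,16\sup|P|)$. Then $y-c\ge\frac18$, $y-c-P/R\ge\frac1{16}$ and $0<1/u\le16/R\le16$. From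
$$\frac1{y-c-P/R}-\frac1{y-c}=\frac{P/R}{(y-c)(y-c-P/R)}$$
we get
$$V=-\eta\frac\kappa{y-c}-\frac\eta\beta\,\frac{B(\tau s)}{y-c}+\frac1RV_1(s,y), \tag{8}$$
$$V_1=-\eta\Big(\kappa+\frac{B(\tau s)}\beta\Big)\frac{P(\tau s)}{(y-c)(y-c-P/R)}-\frac\eta\beta\,\frac{G(\tau s,1/u)}{(y-c-P/R)^2}.$$
The denominators are bounded away from $0$, $G$ and $G_x$ are bounded for $0\le x\le16$, and $\partial_y(1/u)=-\frac1{R(y-c-P/R)^2}$ is bounded. So $V_1$ and $\partial_yV_1$ are bounded on $\mathbb R\times\mathcal K$, and by (8) so are $V$ and $\partial_yV$.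

**Step 4: remove the rapidly oscillating term.** The middle term of (8) is *not* small; $B/\beta$ may be large. But it oscillates: in the time $s$, $B(\tau s)$ runs through $N$ periods per unit, with mean zero, and its integral is tiny. To use this, put
$$Y=\Psi_s(y)=y+R^{-2}\,\frac{Q(\tau s)}{y-c},\qquad y\in\mathcal K.$$
$\Psi_s(y)$ is $C^1$ in $(s,y)$, smooth in $y$, and $1$-periodic in $s$ since $\tau\in T\mathbb N$. Its $y$-derivative is $1-R^{-2}Q/(y-c)^2$, which is between $\frac12$ and $\frac32$ for large $R$, and $|Y-y|\le8R^{-2}\sup|Q|$. Since $\frac98<\frac76$ and $\frac{19}{10}<2$, for large $R$ we have $\Psi_s(\mathcal K)\supset\mathcal K'=[\frac76,\frac{19}{10}]$. The inverse has the form $y=Y+R^{-2}W(s,Y)$ with $W=-Q/(y-c)$ bounded and $W_Y=\frac{Q}{(y-c)^2}\,\frac{\partial y}{\partial Y}$ bounded, because $\frac{\partial y}{\partial Y}\le2$. Both are continuous in $(s,Y)$.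

Now differentiate along solutions of (7). We use $\frac d{ds}Q(\tau s)=\tau B(\tau s)$, $R^{-2}\tau=\eta/\beta$ and $\frac{dc}{ds}=-2\pi\sin2\pi s$:
$$\frac{dY}{ds}=V+\frac\eta\beta\,\frac{B(\tau s)}{y-c}-R^{-2}Q(\tau s)\,\frac{V+2\pi\sin2\pi s}{(y-c)^2}.$$
The second term cancels the middle term of (8) exactly. So
$$\frac{dY}{ds}=-\eta\frac\kappa{y-c}+\frac1RV_2(s,y),\qquad V_2=V_1-R^{-1}Q\,\frac{V+2\pi\sin2\pi s}{(y-c)^2},$$
with $V_2,\partial_yV_2$ bounded. Finally substitute $y=Y+R^{-2}W$, using
$$\frac1{y-c}-\frac1{Y-c}=-\frac{R^{-2}W}{(y-c)(Y-c)}.$$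
This gives
$$\frac{dY}{ds}=-\eta\,\frac{\kappa(s)}{Y-\cos2\pi s}+E(s,Y),\qquad|E|+|E_Y|\le\frac CR\ \text{ on }\mathbb R\times\mathcal K', \tag{9}$$
where
$$E(s,Y)=\eta\kappa\,\frac{R^{-2}W}{(y-c)(Y-c)}+\frac1RV_2(s,y)\Big|_{y=Y+R^{-2}W(s,Y)} .$$
Here $C$ does not depend on $R$, the functions $E,E_Y$ are continuous, and $E$ is $1$-periodic in $s$.

**Step 5: periodic solutions of (9).** Equation (9) is a small perturbation of the model (5). Apply Lemma 4 with $J=(1,\infty)$, $T=T'=1$, $r_*=\frac1{30}$ to (5) at its two periodic solutions from Lemma 5. The strips lie in $[\frac65-\frac1{30},\frac{11}6+\frac1{30}]=[\frac76,\frac{28}{15}]\subset\mathcal K'$. For $R$ large, $C/R$ is below both of the resulting $\varepsilon$'s. By part (b), (9) has one hyperbolic attracting and one hyperbolic repelling $1$-periodic solution with values in $\mathcal K'$.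

**Step 6: return to $x$.** Let $Y(s)$ be one of these solutions and $y=\Psi_s^{-1}(Y)\in\mathcal K$. Along it, $\partial_y\Psi_s\cdot\frac{dy}{ds}+\partial_s\Psi_s=\frac{dY}{ds}=\partial_y\Psi_s\cdot V+\partial_s\Psi_s$, so $y$ solves (7). Then $u=R(y-c-P/R)\in[\frac R{16},4R]$, because $y-c-P/R\le2+1+\frac1{16}$. So $x=1/u$ is a $\tau$-periodic solution with values in $[\frac1{4R},\frac{16}R]$. The changes $x\leftrightarrow u\leftrightarrow y\leftrightarrow Y$ are local $C^1$ diffeomorphisms at each time and have period $\tau$ in $t$. So the change of variable $\Theta$ at $t=0$ is the same as at $t=\tau$, and the Poincaré maps satisfy $\Pi_x=\Theta^{-1}\circ\Pi_Y\circ\Theta$. By the chain rule their derivatives at corresponding fixed points agree, so hyperbolicity and its type are preserved.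

Finally, take $N$ so large that also $16/R<x_0$ and $\alpha<\varepsilon/2$. With $12\beta<\varepsilon/2$ we get $\alpha+12\beta<\varepsilon$. $\square$

## Infinitely many pairs: proof of Theorem 3

**Step 1: the inductive construction.** This step chooses each perturbation in view of all the earlier tolerances. Let $g(t,x)=\sum_{j\ge4}c_jx^j$, $A_0=B_0=0$, $\tau_0=T_0$. For $n\ge1$ suppose we have $A_{n-1},B_{n-1}$, which are $\tau_{n-1}$-periodic of mean zero, and numbers $\varepsilon_1,\dots,\varepsilon_{n-1}>0$, $m_1,\dots,m_{n-1}>0$. Apply Lemma 6 with $T=\tau_{n-1}$ to $A_{n-1},B_{n-1},g$ (the $c_j$ are $\tau_{n-1}$-periodic because $\tau_{n-1}\in T_0\mathbb N$), with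
$$\varepsilon=\tfrac13\,2^{-n}\min(\varepsilon_0,\varepsilon_1,\dots,\varepsilon_{n-1}),\qquad x_0=\begin{cases}\varepsilon_0/2,&n=1,\\m_{n-1}/8,&n\ge2.\end{cases}$$
We obtain $\alpha_n,\beta_n>0$, $\tau_n\in\tau_{n-1}\mathbb N$, functions
$$A_n=A_{n-1}-\alpha_n\sin(2\pi t/\tau_n),\qquad B_n=B_{n-1}+\beta_n\kappa(t/\tau_n)$$
that are $\tau_n$-periodic of mean zero, and a hyperbolic attracting and a hyperbolic repelling $\tau_n$-periodic solution $\mu_n,\nu_n$ of
$$(E_n)\qquad\dot x=A_nx^2+B_nx^3+g(t,x)$$
with values in some $[m_n,M_n]$, $0<m_n\le M_n<x_0$. Apply Lemma 4 to $(E_n)$ with $J=\mathbb R$, $T=\tau_n$, $r_*=m_n/2$, at $\mu_n$ and at $\nu_n$, and let $\varepsilon_n$ be the smaller of the two resulting $\varepsilon$'s. The two strips lie in $\{\frac{m_n}2\le x\le2M_n\}$.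

**Step 2: the limit equation.** Since $\alpha_n+12\beta_n<\frac13 2^{-n}\varepsilon_0$, the limits $A=\lim A_n$, $B=\lim B_n$ exist uniformly. They are the functions of Theorem 3, and $\sum_n(\alpha_n+12\beta_n)<\varepsilon_0$.

**Step 3: every pair survives.** Fix $k\ge1$. Equation (3) is $(E_k)$ perturbed by $h=(A-A_k)x^2+(B-B_k)x^3$. Since $M_{n+1}<m_n/8\le M_n/8$, the $M_n$ decrease, so $0<x\le2M_k\le2M_1<\varepsilon_0<1$ on the strips. For such $x$ we have $x^2,x^3\le1$, $2x\le3$ and $3x^2\le3$. Also, for $n>k$, the choice of $\varepsilon$ at stage $n$ gives $\alpha_n+12\beta_n<\frac132^{-n}\varepsilon_k$. Hence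
$$|h|,|h_x|\le3\big(\sup|A-A_k|+\sup|B-B_k|\big)\le3\sum_{n>k}(\alpha_n+12\beta_n)\le\sum_{n>k}2^{-n}\varepsilon_k\le\varepsilon_k.$$
By Lemma 4(a), equation (3) has a uniform attractor $\hat\mu_k$ and a uniform repeller $\hat\nu_k$, both with values in $[\frac{m_k}2,2M_k]\subset(0,\varepsilon_0)$.

**Step 4: they are different for different $k$.** We have $2M_{k+1}<\frac{m_k}4<\frac{m_k}2$, and the $M_k$ decrease. So the intervals $[\frac{m_k}2,2M_k]$ are pairwise disjoint. The $\hat\mu_k$ are pairwise distinct, and so are the $\hat\nu_k$. $\blacksquare$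

## Degree, leading coefficient and the sign of $a_3$

Theorem 3 covers every $d\ge3$; the choice $c_j=0$ is allowed. Together with the bound for $d\le2$, the assertion "finitely many uniform attractors and repellers for all bounded continuous coefficients" is true for $d\le2$ and false for every $d\ge3$. For $d\ge4$ we may choose $c_d\equiv1$ or $c_d\equiv-1$, so there no sign condition on the leading coefficient restores finiteness.

For $d=3$ the quoted result shows that the sign change of $a_3$ is essential. In our example this can be checked. If $B\equiv0$, equation (3) with $d=3$ would be $\dot x=A(t)x^2$, with at most two uniform attractors and repellers. So $|B(t_1)|=b>0$ for some $t_1$. Choose $n$ with $\sup|B-B_n|\le b/4$. Then $|B_n|\ge\frac34b$ at $t_1$, hence at all $t_1+j\tau_n$ with $j\in\mathbb Z$, and there $|B|\ge b/2$. As a uniform limit of continuous periodic functions $B$ is uniformly continuous, so $|B|\ge b/4$ on intervals of a fixed length around all these points, and both $\int_0^\infty|B|\,dt$ and $\int_{-\infty}^0|B|\,dt$ are infinite. If $B$ did not change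 sign, there would be at most three uniform attractors and repellers, and there are infinitely many. So $B$ takes both signs.
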